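\title{Hardness of evaluating the Tutte polynomial modulo a prime}

\begin{abstract}
Let $p>3$ be prime. The Tutte polynomial, reduced modulo $p$, can be evaluated in polynomial time on the hyperbola $(x-1)(y-1)=1$ and at no more than eight further known points of $\mathbb{F}_p\times\mathbb{F}_p$. We prove that at every other point the problem of counting the satisfying assignments of a CNF formula modulo $p$ reduces to the evaluation by a deterministic polynomial-time reduction that makes a single query. Consequently no such evaluation has a randomized polynomial-time algorithm unless $\mathcal{RP}=\mathcal{NP}$, as was conjectured. Off the lines $x=1$ and $y=1$ the proof rests on a classification of the pairs of subgroups of $\mathbb{F}_p^*$ that series and parallel connections can generate; on the line $y=1$ it uses logarithms in an algebra of set partitions.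
\end{abstract}

\section{Introduction}

\subsection{The evaluation problem}

Let $G=(V,E)$ be a finite graph, with loops and multiple edges allowed. For $A\subseteq E$ let $k(A)$ be the number of components of $(V,A)$ and let $r(A)=|V|-k(A)$. The \emph{Tutte polynomial} of $G$ is
\begin{equation}\label{eq:tutte}
T(G;x,y)=\sum_{A\subseteq E}(x-1)^{r(E)-r(A)}(y-1)^{|A|-r(A)} .
\end{equation}
The exponent $r(E)-r(A)=k(A)-k(E)$ counts the extra components of $(V,A)$, and the exponent $|A|-r(A)$ counts the edges that must be removed from $A$ to leave a forest with the same components. So on the line $x=1$ only the sets $A$ with the same components as $G$ contribute, and on the line $y=1$ only the forests do.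

Throughout the paper $p>3$ is a fixed prime and $\mathbb{F}_p=\mathbb{Z}/p\mathbb{Z}$. The polynomial $T$ has integer coefficients, so it can be reduced modulo $p$. For a fixed point $(x,y)\in\mathbb{F}_p\times\mathbb{F}_p$, \emph{evaluating the Tutte polynomial in $\mathbb{F}_p$ at $(x,y)$} is the problem of computing $T(G;x,y)\in\mathbb{F}_p$ from the input $G$. Neither $p$ nor the point is part of the input. The question is at which of the $p^2$ points this can be done efficiently.

The plane is best read along the hyperbolas $(x-1)(y-1)=q$. For edge weights $v=(v_e)_{e\in E}$ put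
\[
Z(G;q,v)=\sum_{A\subseteq E}q^{k(A)}\prod_{e\in A}v_e ,
\]
and let a scalar in place of $v$ mean that all weights are equal to it. If $q=(x-1)(y-1)\neq0$, then collecting powers in \eqref{eq:tutte} gives
\begin{equation}\label{eq:TZ}
T(G;x,y)=(x-1)^{-k(E)}(y-1)^{-|V|}\,Z(G;q,y-1).
\end{equation}
The parameter $q$ is a number of colors. Write $[\,\cdot\,]$ for the indicator of a statement. For a positive integer $n$,
\begin{equation}\label{eq:potts}
\sum_{\tau:V\to\{1,\dots,n\}}\ \prod_{e=ab\in E}\bigl(1+v_e[\tau(a)=\tau(b)]\bigr)=Z(G;n,v),
\end{equation}
because in the expanded product the term indexed by $A$ survives for exactly the $n^{k(A)}$ maps $\tau$ that are constant on the components of $(V,A)$. When all weights are $-1$ the left side counts proper $n$-colorings. Hence the chromatic polynomial $P(G;\lambda)$, the polynomial whose value at each positive integer $n$ is the number of proper $n$-colorings, is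
\begin{equation}\label{eq:chrom}
P(G;\lambda)=Z(G;\lambda,-1)=\sum_{A\subseteq E}(-1)^{|A|}\lambda^{k(A)} ,
\end{equation}
and by \eqref{eq:TZ} the hyperbola with parameter $q\neq0$ meets the line $y=0$ in the point $(1-q,0)$, where $T$ is a known nonzero multiple of $P(G;q)$.

Some evaluations are easy. For $q=1$ we have $Z(G;1,v)=\prod_e(1+v_e)$, and the point $(-1,0)$ counts $2$-colorings, of which there are $2^{k(E)}$ or none according as $G$ is bipartite or not. The following theorem collects points with a polynomial-time algorithm.

\begin{theorem}[{\cite[Theorem 2.3.2]{GP}}]\label{thm:easy}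
Let $p>3$ be prime. Evaluating the Tutte polynomial in $\mathbb{F}_p$ is computable in polynomial time at each of the following points:
\begin{itemize}
\item[(i)] every point of the hyperbola $(x-1)(y-1)=1$;
\item[(ii)] the points $(1,1)$, $(-1,-1)$, $(0,-1)$ and $(-1,0)$;
\item[(iii)] the points $(i,-i)$ with $i\in\mathbb{F}_p$, $i^2=-1$, if such $i$ exist;
\item[(iv)] the points $(j,j^2)$ with $j\in\mathbb{F}_p$ a primitive cube root of unity, if such $j$ exist.
\end{itemize}
\end{theorem}

We call the points in (i)--(iv) \emph{listed} and all others \emph{unlisted}. The point $(1,1)$ has $q=0$ and $(-1,-1)$ has $q=4$. The points $(0,-1)$, $(-1,0)$ and $(i,-i)$ have $q=2$, the last since $(i-1)(-i-1)=1-i^2$. The points $(j,j^2)$ have $q=3$, since $1+j+j^2=0$ gives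
\begin{equation}\label{eq:cube}
(j-1)(j^2-1)=2-j-j^2=3 .
\end{equation}

A \emph{randomized polynomial-time algorithm} for a function outputs, on every input, the correct value with probability at least $2/3$. Any constant greater than $1/2$ gives the same notion, and zero-error algorithms are included. Recall that $\mathcal{RP}\subseteq\mathcal{NP}$ is the class of languages with a randomized polynomial-time test that never accepts a non-member and accepts each member with probability at least $1/2$. It is known that, if $\mathcal{RP}\neq\mathcal{NP}$, no randomized polynomial-time algorithm evaluates the Tutte polynomial in $\mathbb{F}_p$ at the points $(1,y)$ with $y\neq1$, or at the points $(x,y)$ with $(x-1)(y-1)\notin\{0,1,2\}$ such that $x$ or $y$ generates the group $\mathbb{F}_p^*$. The conjecture is that the list in Theorem~\ref{thm:easy} is complete.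

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 2.3.6]{GP})\textbf{.} \emph{Let $p>3$ be prime. Provided $\mathcal{RP}\neq\mathcal{NP}$, the evaluation of the Tutte polynomial in $\mathbb{F}_p$ at an unlisted point is not computable by a randomized polynomial-time algorithm.}

\subsection{The result}

A \emph{CNF formula} $\varphi$ is a list of clauses, each a disjunction of literals $v$ or $\neg v$, over a given finite set of Boolean variables. A \emph{model} is an assignment to all these variables that satisfies every clause, and $\#\varphi$ is the number of models.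

\begin{definition}\label{def:hard}
A point $(x,y)\in\mathbb{F}_p\times\mathbb{F}_p$ is \emph{$p$-hard} if there is a deterministic polynomial-time map $\varphi\mapsto(G,\kappa)$, with $G$ a graph and $\kappa\in\mathbb{F}_p^*$, such that $T(G;x,y)=\kappa\cdot\#\varphi$ in $\mathbb{F}_p$ for every CNF formula $\varphi$.
\end{definition}

\begin{theorem}\label{thm:main}
Let $p>3$ be prime. Every unlisted point of $\mathbb{F}_p\times\mathbb{F}_p$ is $p$-hard. Consequently, if $\mathcal{RP}\neq\mathcal{NP}$, no evaluation at an unlisted point is computable by a randomized polynomial-time algorithm; that is, the conjecture holds.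
\end{theorem}

The proof is self-contained and does not use the hardness results quoted above.

Two features of the finite field make the statement less automatic than it may look. First, there is no room to interpolate: only $p$ values are available for each coordinate, while the degree of $T(G;x,y)$ grows with $G$. Hardness has to be carried from one point to another by exact simulation, and this is why all our reductions make one query. Second, the basic simulations can run in a circle. We shall see in Section~\ref{sec:gadgets} that, along a fixed hyperbola, replacing each edge by $k$ parallel edges replaces $y$ by $y^k$, and replacing it by a path of $k$ edges replaces $x$ by $x^k$. If $x$ generates $\mathbb{F}_p^*$ and $q\notin\{0,1\}$, then $x^k=1-q$ for some $k$, and one lands on the point that counts $q$-colorings. At the listed points $(-1,-1)$, $(j,j^2)$, $(i,-i)$, by contrast, the coordinates are roots of unity of orders $2$, $3$, $4$, and the two operations never produce anything but such roots, $0$ and $\infty$ (Example~\ref{ex:trap}). In $\mathbb{F}_p$ every nonzero element is a root of unity, so one might expect more traps of this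 kind, depending on the divisors of $p-1$. Lemmas~\ref{lem:rigid} and~\ref{lem:all} show that there are none.

\begin{proof}[Proof of Theorem~\ref{thm:main}, from the results below]
Let $(x,y)$ be unlisted and put $q=(x-1)(y-1)$, so that $q\neq1$. There are four cases.
\begin{itemize}
\item $x=1$. Then $y\neq1$, as $(1,1)$ is listed, and Proposition~\ref{prop:seeds} applies. This proposition derives the hardness of these points, and of the points $(1-q,0)$ with $q\notin\{0,1,2\}$, from $3$-colorings.
\item $q\notin\{0,1,2\}$. Proposition~\ref{prop:generic} simulates the point $(1-q,0)$ by a two-terminal gadget.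
\item $q=2$. Here the point $(1-q,0)$ is easy. Proposition~\ref{prop:ising} simulates all edge weights instead and builds Boolean constraints from two colors.
\item $y=1$ and $x\neq1$. Here $T$ counts weighted forests, and Proposition~\ref{prop:forest} encodes truth values as connections between pairs of vertices.
\end{itemize}
So every unlisted point is $p$-hard, and the second assertion follows from Lemma~\ref{lem:vv}.
\end{proof}

Since $p$ and the point are fixed, any object chosen from a finite family that depends only on them has bounded size and can be built into a reduction. We use this for all gadgets.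

\section{Counting models modulo $p$}\label{sec:count}

A residue modulo $p$ does not decide satisfiability: a satisfiable formula may have a multiple of $p$ models. The isolation argument of Valiant and Vazirani removes this obstacle by cutting the set of models down to a single one with noticeable probability.

\begin{lemma}\label{lem:vv}
If the evaluation at some $p$-hard point has a randomized polynomial-time algorithm, then $\mathcal{RP}=\mathcal{NP}$.
\end{lemma}

\begin{proof}
Composing the algorithm with the map of Definition~\ref{def:hard} and dividing by $\kappa$, we obtain a randomized polynomial-time algorithm for $\#\varphi \bmod p$. Taking the majority of $O(\log(1/\delta))$ independent runs lowers its error probability to any given $\delta>0$. As SAT is $\mathcal{NP}$-complete and $\mathcal{RP}$ is closed under polynomial-time many-one reductions, it suffices to put SAT in $\mathcal{RP}$.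

\emph{Isolation.} Let $\varphi$ have $n\ge1$ variables and set of models $S\subseteq\mathbb{F}_2^n$. Choose $k\in\{2,\dots,n+1\}$ uniformly, and choose $h(x)=Mx+b$ with $M\in\mathbb{F}_2^{k\times n}$ and $b\in\mathbb{F}_2^k$ uniform. Let $\psi$ be a CNF formula expressing $\varphi\wedge(h(x)=0)$. A row $b_0\oplus x_{i_1}\oplus\dots\oplus x_{i_r}=0$ is written with new variables $z_0,\dots,z_r$, unit clauses for $z_0=b_0$ and $z_r=0$, and four clauses for each equivalence $z_l\leftrightarrow z_{l-1}\oplus x_{i_l}$. The new variables are determined by $x$, so $\#\psi=|S\cap h^{-1}(0)|$.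

If $S=\emptyset$ then $\#\psi=0$. Let $S\neq\emptyset$. The intervals $[2^{k-2},2^{k-1}]$ cover $[1,2^n]$, so with probability at least $1/n$ we have $2^{k-2}\le|S|\le2^{k-1}$. Condition on such a $k$. For $s\neq s'$ the vector $M(s-s')$ is uniform and independent of the uniform vector $b$, so the pair $(h(s),h(s'))$ is uniform. The events ``$h(s)=0$ and $h(s')\neq0$ for all other $s'\in S$'' are disjoint for different $s\in S$, and each has probability at least $2^{-k}-(|S|-1)2^{-2k}$. Therefore $\#\psi=1$ with conditional probability at least
\[
|S|2^{-k}\bigl(1-(|S|-1)2^{-k}\bigr)\ge\tfrac14\cdot\tfrac12 ,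
\]
and with probability at least $1/(8n)$ overall.

\emph{A test with two-sided error.} Run $N=16n^2$ independent trials, computing each $\#\psi\bmod p$ with error probability at most $1/(4nN)$, and answer ``satisfiable'' if some residue is nonzero. All residues are correct with probability at least $1-1/(4n)$. If $S\neq\emptyset$, no trial has $\#\psi=1$ with probability at most $(1-\frac1{8n})^N\le e^{-2n}\le 1/(4n)$. So the test errs with probability at most $1/(2n)$.

\emph{One-sided error.} For $i=1,\dots,n$ in turn, test $\varphi$ together with unit clauses that fix $x_1,\dots,x_{i-1}$ to the values already chosen and $x_i$ to true; set $x_i$ to true if the answer is ``satisfiable'' and to false otherwise. Accept if and only if the final assignment satisfies $\varphi$. An unsatisfiable formula is never accepted. For a satisfiable one, all $n$ tests are correct with probability at least $1/2$, and then the final assignment is a model.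
\end{proof}

Gadgets are easier to build for short clauses. By a \emph{$2$-CNF} we mean a CNF formula in which every clause consists of two literals on distinct variables. Modulo $p$ a long clause can be simulated by such clauses: it is enough to let a falsified clause contribute a factor $p$.

\begin{lemma}\label{lem:2cnf}
From a CNF formula $\varphi$ one can construct in polynomial time a $2$-CNF $\psi$ with $\#\psi\equiv\#\varphi\pmod p$.
\end{lemma}

\begin{proof}
Keep the variables of $\varphi$. For each clause $C$ add variables $s_1,\dots,s_{p-1}$ belonging to $C$ alone, the clauses $(\neg s_l\vee s_{l+1})$ for $1\le l\le p-2$, and the clause $(\neg s_{p-1}\vee\neg\ell)$ for each literal $\ell$ of $C$. Fix an assignment to the original variables and count its extensions to the variables of $C$. The first group of clauses says $s_1\le\dots\le s_{p-1}$. If $s_{p-1}=0$, all $s_l$ vanish, which is one extension. The value $s_{p-1}=1$ is allowed if and only if all literals of $C$ are false, and then the monotone sequence $s_1\le\dots\le s_{p-2}$ can be chosen in $p-1$ ways. So $C$ contributes the factor $1+(p-1)[C\text{ false}]\equiv[C\text{ true}]$,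 and the product of these factors, summed over all assignments, is $\#\psi$.
\end{proof}

The formula $\psi$ is always satisfiable (set all new variables to false); the information about $\varphi$ lies only in the residue of $\#\psi$. By Lemma~\ref{lem:2cnf}, it suffices from now on to verify Definition~\ref{def:hard} for $2$-CNFs.

\section{Colorings and the line $x=1$}\label{sec:color}

We need a first supply of hard points. It comes from $3$-colorings, where the requirement is that every model of the formula yield the same number of colorings and that this number be prime to $p$.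

\begin{lemma}\label{lem:3col}
From a $2$-CNF $\psi$ with $m$ clauses one can construct in polynomial time a simple graph $G$ with $P(G;3)=6\cdot2^m\,\#\psi$.
\end{lemma}

\begin{proof}
Take a triangle on vertices $\mathsf{t},\mathsf{f},\mathsf{b}$. For each variable $v$ take two adjacent vertices, one for each of the literals $v$ and $\neg v$, both adjacent to $\mathsf{b}$. For each clause $\ell_1\vee\ell_2$ take a new triangle $u_1u_2u_3$ and join $u_1$ to $\ell_1$, $u_2$ to $\ell_2$ and $u_3$ to $\mathsf{f}$.

The triangle $\mathsf{t}\mathsf{f}\mathsf{b}$ has $6$ colorings. Fix one and call the colors of $\mathsf{t},\mathsf{f},\mathsf{b}$ respectively $\mathsf{T},\mathsf{F},\mathsf{B}$. The two literal vertices of a variable receive $\mathsf{T}$ and $\mathsf{F}$ in some order, so the colorings of the literal vertices correspond to assignments. A clause triangle uses each color exactly once. If $\ell_1$ and $\ell_2$ both have color $\mathsf{F}$, then no $u_i$ may have color $\mathsf{F}$, and there is no extension. Otherwise both $\mathsf{T}$ and $\mathsf{F}$ occur on the three vertices $\ell_1,\ell_2,\mathsf{f}$, one color $\alpha$ twice and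 the other color $\beta$ once. The color $\alpha$ must go to the vertex $u_i$ attached to the $\beta$-colored vertex, and this is allowed. The other two vertices $u_i$ are attached to $\alpha$-colored vertices and take $\beta$ and $\mathsf{B}$ in either order. So a satisfied clause has exactly $2$ extensions.
\end{proof}

The constant $6\cdot2^m$ is invertible because $p>3$. For $p=3$ the route through $3$-colorings carries no information, since $\lambda$ divides $P(G;\lambda)$ for every graph with at least one vertex.

To pass from $3$ colors to $q$ colors, use up the surplus. The \emph{join} $G+K_l$ is obtained from $G$ and a complete graph on $l$ new vertices by adding all edges between them. Then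
\begin{equation}\label{eq:join}
P(G+K_l;\lambda)=\lambda(\lambda-1)\cdots(\lambda-l+1)\,P(G;\lambda-l),
\end{equation}
since for every integer $\lambda>l$ one colors $K_l$ first and then $G$ with the $\lambda-l$ remaining colors, and two polynomials that agree at infinitely many integers are equal.

The same device reaches the line $x=1$. There $q=0$, which in $\mathbb{F}_p$ is the same as $p$ colors, so one joins with $K_{p-3}$. The value of the chromatic polynomial at $0$ vanishes, but its linear coefficient retains $P(G;3)$, and by \eqref{eq:chrom} that coefficient is a sum over connected spanning subgraphs, which is what $T(\,\cdot\,;1,y)$ sees.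

\begin{proposition}\label{prop:seeds}
The points $(1-q,0)$ with $q\in\mathbb{F}_p\setminus\{0,1,2\}$ and the points $(1,y)$ with $y\neq1$ are $p$-hard. For the points $(1-q,0)$ the graphs produced by the reduction are simple.
\end{proposition}

\begin{proof}
Let $\psi$ be a $2$-CNF and $G$ the graph of Lemma~\ref{lem:3col}, so that $P(G;3)$ is a known nonzero multiple of $\#\psi$ in $\mathbb{F}_p$.

\emph{The points $(1-q,0)$.} Represent $q$ by an integer with $3\le q\le p-1$ and let $G'=G+K_{q-3}$. By \eqref{eq:join}, $P(G';q)=q(q-1)\cdots4\cdot P(G;3)$, and the factor $q(q-1)\cdots4$ (empty if $q=3$) is prime to $p$. By \eqref{eq:TZ} and \eqref{eq:chrom}, $T(G';1-q,0)$ is $P(G';q)$ times a power of $-q$ and a sign. For $q=1,2$ there is no surplus of colors to remove, and this is where these values are excluded.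

\emph{The points $(1,y)$.} Let $v=y-1\neq0$. For a connected graph $H=(V,E)$ put $C(H;v)=\sum_A v^{|A|}$, the sum over all $A\subseteq E$ with $(V,A)$ connected. By \eqref{eq:tutte}, $C(H;v)=v^{|V|-1}T(H;1,y)$.

Let $H$ be loopless, let $1\le k\le p-1$, and let $H^{(k)}$ arise from $H$ by replacing every edge by a path of $k$ edges. In a connected spanning subgraph of $H^{(k)}$ each path is complete or misses exactly one edge, because two missing edges would cut off an inner vertex. A complete path has weight $v^k$ and acts as a present edge of $H$; a path missing one edge occurs in $k$ ways, has weight $v^{k-1}$, keeps its inner vertices attached to its ends, and acts as an absent edge. Hence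
\[
C(H^{(k)};v)=(kv^{k-1})^{|E|}\,C(H;v/k).
\]
Choose $k\equiv-v\pmod p$. Then $T(H^{(k)};1,y)$ is a known nonzero multiple of $C(H;-1)$, which by \eqref{eq:chrom} is the coefficient of $\lambda$ in $P(H;\lambda)$.

Take $H=G+K_{p-3}$, which is simple and connected. By \eqref{eq:join},
\[
P(H;\lambda)=\lambda\cdot(\lambda-1)\cdots(\lambda-(p-4))\,P(G;\lambda-(p-3)),
\]
and the coefficient of $\lambda$ is the value at $\lambda=0$ of everything after the first factor, namely $(-1)^{p-4}(p-4)!\,P(G;3-p)\equiv(-1)^{p-4}(p-4)!\,P(G;3)$. The factor $(p-4)!$ is prime to $p$.
\end{proof}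

\section{Two-terminal gadgets}\label{sec:gadgets}

In this section and the next we fix a point $(x_0,y_0)$ with $q=(x_0-1)(y_0-1)\neq0$ and put $v_0=y_0-1$. By \eqref{eq:TZ}, evaluating $T$ at $(x_0,y_0)$ is the same as computing $Z(G;q,v_0)$, up to a known nonzero factor. We may only use edges of weight $v_0$, and we ask which other weights can be simulated.

\subsection{The two coordinates of a gadget}

A \emph{gadget} is a graph $\Gamma$ with two distinct terminals $s,t$ and all edge weights equal to $v_0$. The rest of a graph sees $\Gamma$ only through whether it connects its terminals, so we set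
\[
c=\sum_{A:\ s\sim t}q^{k(A)-1}v_0^{|A|},\qquad d=\sum_{A:\ s\not\sim t}q^{k(A)-2}v_0^{|A|},
\]
where $A$ runs through the edge sets of $\Gamma$ and $s\sim t$ means that $s$ and $t$ lie in one component of $A$. The exponents count the components that contain no terminal.

\begin{lemma}\label{lem:subst}
Let $G$ be a loopless graph with weights $v_e\in\mathbb{F}_p$, and for each edge $e$ let $\Gamma_e$ be a gadget with $d_e\neq0$ and $c_e/d_e=v_e$. Let $G'$ arise from $G$ by replacing each edge $e$ by a copy of $\Gamma_e$, the terminals being identified with the ends of $e$. Then $Z(G';q,v_0)=\bigl(\prod_e d_e\bigr)Z(G;q,v)$.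
\end{lemma}

\begin{proof}
An edge set $A'$ of $G'$ is a family of edge sets $A_e$ of the $\Gamma_e$. Let $A$ be the set of those $e$ for which $A_e$ connects the terminals. The components of $A'$ that meet $V(G)$ correspond to the components of $(V(G),A)$, and the others are the terminal-free components of the $A_e$. Summing over all $A'$ with given $A$ yields $q^{k(A)}\prod_{e\in A}c_e\prod_{e\notin A}d_e=\bigl(\prod_e d_e\bigr)q^{k(A)}\prod_{e\in A}v_e$.
\end{proof}

Thus only the ratio of $c$ and $d$ matters. Let $\mathbb{P}^1=\mathbb{F}_p\cup\{\infty\}$, with $\alpha/0=\infty$ for $\alpha\neq0$. For a gadget with $(c,d)\neq(0,0)$ define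
\[
y(\Gamma)=\frac{c+d}{d},\qquad x(\Gamma)=\frac{c+qd}{c}
\]
in $\mathbb{P}^1$; neither is $0/0$, the second because $q\neq0$. If $y(\Gamma)$ is finite, then $d\neq0$ and $\Gamma$ simulates an edge of weight $c/d=y(\Gamma)-1$. A single edge has $(c,d)=(v_0,1)$ and coordinates $(x_0,y_0)$. The two coordinates determine each other: $x(\Gamma)=\sigma(y(\Gamma))$ for the map
\[
\sigma:\mathbb{P}^1\to\mathbb{P}^1,\qquad\sigma(y)=1+\frac{q}{y-1}=\frac{y-1+q}{y-1},
\]
as one sees by substituting $y-1=c/d$. The relation $(\sigma(y)-1)(y-1)=q$ is symmetric, so $\sigma$ is an involution and in particular a bijection. It exchanges $1$ with $\infty$ and $0$ with $1-q$.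

The reason for carrying both coordinates is that each is multiplicative under one way of connecting gadgets. The \emph{parallel connection} of $\Gamma_1$ and $\Gamma_2$ identifies $s_1$ with $s_2$ and $t_1$ with $t_2$. Its terminals are connected if and only if they are connected in at least one part, and the terminal-free components are those of the parts. So $d=d_1d_2$ and $c=c_1c_2+c_1d_2+d_1c_2$, that is,
\begin{equation}\label{eq:par}
d=d_1d_2,\qquad c+d=(c_1+d_1)(c_2+d_2).
\end{equation}
The \emph{series connection} identifies $t_1$ with $s_2$ and has terminals $s_1,t_2$. These are connected if and only if both parts connect their terminals, and if neither part does, the component of the middle vertex is a new terminal-free component. So $c=c_1c_2$ and $d=c_1d_2+d_1c_2+qd_1d_2$, that is,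
\begin{equation}\label{eq:ser}
c=c_1c_2,\qquad c+qd=(c_1+qd_1)(c_2+qd_2).
\end{equation}
Parallel connection multiplies the $y$-coordinates and series connection multiplies the $x$-coordinates; the degenerate pair $(c,d)=(0,0)$ arises exactly from a product $0\cdot\infty$ or from a degenerate part.

Let $Y\subseteq\mathbb{P}^1$ be the set of values $y(\Gamma)$ over all gadgets with $(c,d)\neq(0,0)$ built from single edges by series and parallel connections. Let $X=\sigma(Y)$ be the set of their $x$-coordinates, and put $Y^*=Y\cap\mathbb{F}_p^*$ and $X^*=X\cap\mathbb{F}_p^*$. By \eqref{eq:par} and \eqref{eq:ser}, $Y^*$ and $X^*$ are closed under multiplication. A nonempty finite subset of a group that is closed under multiplication is a subgroup, so each of $Y^*,X^*$ is empty or a subgroup of $\mathbb{F}_p^*$. We call it \emph{nontrivial} if it contains an element other than $1$. For each value in $Y$ we fix one gadget that realizes it.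

The goal is the value $y=0$, that is, the weight $-1$ of the chromatic polynomial.

\begin{example}\label{ex:seven}
Let $p=7$ and $(x_0,y_0)=(2,6)$, so $q=5$ and $\sigma(y)=1+5/(y-1)$. The elements $2$ and $6$ have orders $3$ and $2$, so neither generates $\mathbb{F}_7^*$. The target $y=0$ corresponds to $x=1-q=3$, which is not a power of $2$, so paths alone do not reach it. Alternating the operations does. A path of two edges has $x=2^2=4$ and $y=\sigma(4)=5$. Two such paths in parallel have $y=5^2=4$ and $x=\sigma(4)=5$. Adding one edge in series gives $x=5\cdot2=3$ and $y=\sigma(3)=0$. In terms of $(c,d)$ the four stages are $(5,1)$, $(4,1)$, $(3,1)$, $(1,6)$, and indeed $1+6=0$. Replacing every edge of a graph $G$ by this gadget, a $4$-cycle with a pendant edge, turns the evaluation at $(2,6)$ into a count of $5$-colorings of $G$ modulo $7$.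
\end{example}

\begin{example}\label{ex:trap}
At $(-1,-1)$ we have $q=4$, and $\sigma$ fixes $-1$ and exchanges $1$ with $\infty$. The set $\{1,-1,\infty\}$ is closed under $\sigma$ and under products, so it contains $Y$ and $X$, and $0$ is never reached. At $(j,j^2)$ the same holds for $\{1,j,j^2,\infty\}$, since $\sigma$ exchanges $j$ with $j^2$ by \eqref{eq:cube}. At $(i,-i)$, where $q=2$, the map $\sigma$ exchanges $i$ with $-i$, $-1$ with $0$, and $1$ with $\infty$, so $Y$ and $X$ lie in $\{\pm1,\pm i,0,\infty\}$.
\end{example}

\subsection{Which pairs of subgroups avoid $y=0$}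

If $0\notin Y$, then $\sigma$ carries one subgroup, with $1$ removed, onto nearly all of another. We exploit this by writing both sets as the root sets of explicit polynomials and comparing the top coefficients. Recall that $\mathbb{F}_p^*$ is cyclic, so that for each $n$ dividing $p-1$ it has exactly one subgroup $\mu_n$ of order $n$, the set of roots of $z^n-1$; it contains $-1$ if and only if $n$ is even. For $n\ge2$ put
\begin{align*}
f_n(u)&=\frac{(1+u)^n-1}{u}=u^{n-1}+nu^{n-2}+\tbinom n2u^{n-3}+\dots+n,\\
g_n(u)&=u^{n-1}f_n(q/u)=\sum_{k=1}^n\tbinom nkq^{k-1}u^{n-k}=nu^{n-1}+\tbinom n2q\,u^{n-2}+\tbinom n3q^2u^{n-3}+\cdots .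
\end{align*}
If $n$ divides $p-1$, then
\begin{equation}\label{eq:roots}
f_n(u)=\prod_{h\in\mu_n\setminus\{1\}}\bigl(u-(h-1)\bigr),\qquad g_n(u)=n\prod_{h\in\mu_n\setminus\{1\}}\bigl(u-(\sigma(h)-1)\bigr).
\end{equation}
Indeed, the $n-1$ distinct elements $h-1$ are roots of $f_n$, the $n-1$ distinct nonzero elements $q/(h-1)=\sigma(h)-1$ are roots of $g_n$, both polynomials have degree $n-1$, and their leading coefficients are $1$ and $n\neq0$.

\begin{lemma}\label{lem:rigid}
Suppose that $Y^*$ and $X^*$ are both nontrivial and that $0\notin Y$. Let $n=|Y^*|$. Then $q=2n/(n-1)$ in $\mathbb{F}_p$. Moreover either $q=1$, or $q=4$ and $Y^*=\{1,-1\}$, or $q=3$ and $Y^*=\{1,j,j^2\}$ with $j$ a primitive cube root of unity.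
\end{lemma}

\begin{proof}
We have $Y^*=\mu_n$ with $2\le n\le p-1$. From $1\in X^*$ we get $\infty=\sigma(1)\in Y$, so $Y=\mu_n\cup\{\infty\}$. The bijection $\sigma:Y\to X$ exchanges $1$ and $\infty$, hence maps $\mu_n\setminus\{1\}$ onto $X\setminus\{1,\infty\}$. We claim that
\begin{equation}\label{eq:eps}
g_n=n\,(f_n-\epsilon),\qquad\text{where }\epsilon=[\,0\in X\,],\text{ and }n\ge3\text{ if }\epsilon=1 .
\end{equation}
If $0\notin X$, then $X\setminus\{1,\infty\}=X^*\setminus\{1\}$, so $|X^*|=n$ and $X^*=\mu_n$; thus $\sigma$ permutes $\mu_n\setminus\{1\}$ and \eqref{eq:roots} gives $g_n=nf_n$. If $0\in X$, then $X\setminus\{1,\infty\}=(X^*\setminus\{1\})\cup\{0\}$, so $X^*=\mu_{n-1}$, and $n-1\ge2$ since $X^*$ is nontrivial. By \eqref{eq:roots} for $g_n$ and $f_{n-1}$,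
\[
g_n(u)=n(u+1)f_{n-1}(u)=n\,\frac{(1+u)^n-(1+u)}{u}=n\,(f_n(u)-1).
\]

Compare the coefficients of $u^{n-2}$ in \eqref{eq:eps}. The term $\epsilon$ does not interfere, as $\epsilon=0$ when $n=2$. We get $\binom n2q=n^2$. Since $2$, $n$ and $n-1$ are invertible, $q=2n/(n-1)$. For $n=2$ this is $q=4$, with $Y^*=\mu_2$, and for $n=3$ it is $q=3$, with $Y^*=\mu_3$.

Let $n\ge4$ and compare the coefficients of $u^{n-3}$, again unaffected by $\epsilon$. We get $\binom n3q^2=n\binom n2$, and dividing by $\binom n2$ gives $(n-2)q^2=3n$; this step uses that $3$ is invertible. Substituting $q$ and dividing by $n$ gives $4n(n-2)=3(n-1)^2$, which is $(n-3)(n+1)=0$ in $\mathbb{F}_p$. As $4\le n\le p-1$, it follows that $n=p-1$ and $q=(-2)/(-2)=1$.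
\end{proof}

The hypothesis on $X^*$ cannot be dropped. At $(0,-1)$ we have $q=2$, and $\sigma$ maps $\{1,-1\}$ onto $\{\infty,0\}$; both sets are closed under the nondegenerate products, so $Y=\{1,-1\}$ and $X^*=\emptyset$, while $2n/(n-1)=4\neq q$.

\begin{proposition}\label{prop:generic}
If $q=(x_0-1)(y_0-1)\notin\{0,1,2\}$ and $(x_0,y_0)$ is unlisted, then $(x_0,y_0)$ is $p$-hard.
\end{proposition}

\begin{proof}
We first show that $0\in Y$. Suppose not. Then $y_0\neq0$, and $x_0,y_0\neq1$ because $q\neq0$. So $y_0\in Y^*$ and $Y^*$ is nontrivial. If $x_0\neq0$, then $x_0\in X^*$ and $X^*$ is nontrivial as well. If $x_0=0$, then $y_0=1-q\notin\{0,1,-1\}$, the value $-1$ being excluded by $q\neq2$. The element $y_0^2\in Y^*$ then differs from $1$, from $y_0=1-q$ and from $\infty$, so $\sigma(y_0^2)\in X$ differs from $\infty$, $0$ and $1$, and again $X^*$ is nontrivial.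

Lemma~\ref{lem:rigid} applies, and $q\neq1$ leaves two cases. If $q=4$ and $Y^*=\{1,-1\}$, then $y_0=-1$ and $x_0=1+4/(-2)=-1$, a listed point. If $q=3$ and $Y^*=\mu_3$, then $y_0$ is a primitive cube root of unity and $x_0=\sigma(y_0)=y_0^2$ by \eqref{eq:cube}, so $(x_0,y_0)=(j,j^2)$ with $j=y_0^2$, again a listed point. Both contradict the hypothesis.

So there is a gadget $\Gamma$ with $y(\Gamma)=0$, which simulates the weight $-1$. Let $G$ be a simple graph produced by the reduction of Proposition~\ref{prop:seeds} for the point $(1-q,0)$, and replace each of its edges by $\Gamma$. Lemma~\ref{lem:subst} gives $Z(G';q,v_0)=d^{|E(G)|}Z(G;q,-1)$ with $d\neq0$, so by \eqref{eq:TZ} the value $T(G';x_0,y_0)$ is a known nonzero multiple of $T(G;1-q,0)$.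
\end{proof}

\section{The hyperbola $(x-1)(y-1)=2$}\label{sec:ising}

For $q=2$ the value $y=0$ leads only to $2$-colorings, which are easy to count. It is still useful: an edge with $y=0$ forces its ends to have different colors, and two colors are two truth values. To express a clause we shall also need weights given by rational functions of $y_0$ such as $(y_0-1/y_0)^{-1}$, which have no reason to lie in a proper subgroup. So we first show that every weight can be simulated. Here
\[
\sigma(y)=\frac{y+1}{y-1},
\]
which exchanges $1$ with $\infty$ and $0$ with $-1$. As an illustration take $p=7$ and the point $(4,4)$, where $4$ has order $3$. Two parallel edges have $y=2$ and $x=\sigma(2)=3$, a generator. So $X^*=\mathbb{F}_7^*$, hence $Y$ contains $\sigma(6)=0$ and the generator $\sigma(2)=3$.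

\begin{lemma}\label{lem:all}
Let $(x_0,y_0)$ be an unlisted point with $(x_0-1)(y_0-1)=2$. Then $y_0\neq0$, $y_0^4\neq1$, and $\mathbb{F}_p\subseteq Y$.
\end{lemma}

\begin{proof}
The points of the hyperbola with $y_0=0$ and $y_0=-1$ are $(-1,0)$ and $(0,-1)$, and those with $y_0^2=-1$ are $(-y_0,y_0)$. All are listed, and $y_0=1$ does not occur. So $y_0\neq0$ and $y_0^4\neq1$. Then $x_0\notin\{0,1\}$, so $Y^*\ni y_0$ and $X^*\ni x_0$ are nontrivial, and $\infty=\sigma(1)$ lies in both $Y$ and $X$. Let $n=|Y^*|$. Since $y_0^n=1$ and $y_0^4\neq1$, the number $n$ does not divide $4$. If $0\notin Y$, Lemma~\ref{lem:rigid} would give $2=2n/(n-1)$, that is $n-1=n$. Hence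
\[
Y=\mu_n\cup\{0,\infty\}\qquad\text{and}\qquad -1=\sigma(0)\in X^*.
\]
It remains to show that $n=p-1$. The size of $X^*$ depends on whether $0=\sigma(-1)$ lies in $X$, that is, on the parity of $n$.

\emph{The order $n$ is not odd.} Suppose it is; then $n\ge3$ and $-1\notin Y$. So $0\notin X$ and $X=X^*\cup\{\infty\}$, and $|X|=|Y|=n+2$ gives $X^*=\mu_{n+1}$. The elements $\infty,0,1$ of $Y$ go to $1,-1,\infty$, so $\sigma$ maps $\mu_n\setminus\{1\}$ onto $\mu_{n+1}\setminus\{1,-1\}$. The root of $f_{n+1}$ that belongs to $h=-1$ is $-2$, so \eqref{eq:roots} gives
\[
(u+2)\,g_n(u)=n\,f_{n+1}(u),\qquad g_n(u)=nu^{n-1}+2\tbinom n2u^{n-2}+4\tbinom n3u^{n-3}+\cdots .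
\]
The coefficient of $u^{n-2}$ is $4\binom n3+4\binom n2=4\binom{n+1}3$ on the left and $n\binom{n+1}2$ on the right. Their difference is
\[
n(n+1)\Bigl(\frac{2(n-1)}{3}-\frac n2\Bigr)=\frac{n(n+1)(n-4)}{6},
\]
so $(n+1)(n-4)=0$ in $\mathbb{F}_p$. With $3\le n\le p-1$ this means $n\in\{4,p-1\}$, and both numbers are even.

\emph{The case of even $n$.} Now $-1\in Y$, so $X=X^*\cup\{0,\infty\}$, $|X^*|=n$ and $X^*=\mu_n$. Since $\sigma$ preserves $\{1,\infty,0,-1\}$, it permutes $\mu_n\setminus\{1,-1\}$. As $n$ is even and does not divide $4$, we have $n\ge6$. For $z\in\mu_n\setminus\{1,-1\}$ the equation $\sigma(z)^n=1$ reads $(z+1)^n=(z-1)^n$. The polynomial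
\[
R(z)=(z+1)^n-(z-1)^n=2\sum_{k\text{ odd}}\tbinom nk z^{n-k}
\]
has degree $n-1$ and leading coefficient $2n\neq0$. It vanishes at these $n-2$ points and, since $n$ is even, at $0$. These are all its roots, so
\[
R(z)=2n\,z\,\frac{z^n-1}{z^2-1}=2n\,(z^{n-1}+z^{n-3}+\dots+z).
\]
The coefficient of $z^{n-3}$ gives $\binom n3=n$, that is $(n-1)(n-2)=6$, or $(n-4)(n+1)=0$ in $\mathbb{F}_p$. As $6\le n\le p-1$, we get $n=p-1$. Thus $Y^*=\mathbb{F}_p^*$ and $0\in Y$.
\end{proof}

The excluded solution $n=4$ is the trap at $(i,-i)$ of Example~\ref{ex:trap}. For $p=5$ every nonzero element satisfies $y^4=1$, and the hyperbola has no unlisted point.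

\begin{proposition}\label{prop:ising}
If $(x_0-1)(y_0-1)=2$ and $(x_0,y_0)$ is unlisted, then $(x_0,y_0)$ is $p$-hard.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:all} and~\ref{lem:subst} and by \eqref{eq:TZ}, it suffices to construct from a $2$-CNF $\psi$ a loopless graph $G$ with arbitrary weights $v_e=y_e-1\in\mathbb{F}_p$ such that $Z(G;2,v)=2\,\#\psi$. By \eqref{eq:potts}, with the colors called $0$ and $1$,
\[
Z(G;2,v)=\sum_{\tau:V\to\{0,1\}}\ \prod_{e=ab}w_e(\tau),\qquad w_e(\tau)=\begin{cases}y_e&\text{if }\tau(a)=\tau(b),\\ 1&\text{otherwise.}\end{cases}
\]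
This sum is invariant under exchanging the two colors, so every constraint we build is invariant too. The symmetric form of a two-literal clause is the condition that three vertices are not all of one color.

\emph{Inequality.} An edge with $y_e=0$ contributes $1$ if its ends have different colors and $0$ otherwise.

\emph{Not-all-equal.} Let $a_1,a_2,a_3$ be distinct vertices and $t=y_0$, so $t\neq0$ and $t^4\neq1$. Join a new vertex $m$ to $a_1,a_2,a_3$ by edges with values $y_1=y_2=t$ and $y_3=-t^{-2}$, so that $y_1y_2y_3=-1$, and sum over the color of $m$. If the $a_i$ have one color, the sum is $y_1y_2y_3+1=0$. Otherwise exactly one of them, say $a_i$, differs from the other two, $a_j$ and $a_k$, and the sum is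
\[
y_i+y_jy_k=y_i-1/y_i=:\kappa_i .
\]
We have $\kappa_i\neq0$ because $y_i^2\neq1$: indeed $t^2\neq1$ and $t^{-4}\neq1$. To normalize, add for each $i$ an edge $a_ja_k$ with value $\kappa_i^{-1}$. When $a_i$ is the odd vertex, $a_ja_k$ is the only one of these three edges whose ends agree, so together they contribute $\kappa_i^{-1}$. The whole gadget therefore contributes $0$ if $a_1,a_2,a_3$ have one color and $1$ otherwise.

\emph{The graph.} Take a vertex $z$; for each variable $v$ two vertices, for $v$ and $\neg v$, joined by an inequality edge; and for each clause $\ell_1\vee\ell_2$ a not-all-equal gadget on $\ell_1,\ell_2,z$, which are distinct vertices. After summing over the inner vertices of the gadgets, every coloring of the remaining vertices contributes $0$ or $1$. Among those with $\tau(z)=0$, reading color $1$ as true, the ones that contribute $1$ are the assignments in which no clause has both literals false, that is, the models of $\psi$. Exchanging the colors gives the same count for $\tau(z)=1$. So $Z(G;2,v)=2\,\#\psi$.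
\end{proof}

\section{The line $y=1$: weighted forests}\label{sec:forest}

Fix $x\neq1$ and put $w_0=1/(x-1)$. For weights $w=(w_e)$ let $w^A=\prod_{e\in A}w_e$ and $F(G;w)=\sum_{A\text{ forest}}w^A$. A forest has $r(A)=|A|$, so \eqref{eq:tutte} gives
\begin{equation}\label{eq:TF}
T(G;x,1)=(x-1)^{r(E)}F(G;w_0).
\end{equation}
Simulating weights is immediate here. A forest uses at most one of $k$ parallel edges, so $k$ parallel edges of weight $w_0$ act as one edge of weight $kw_0$, and for $0\le k<p$ this runs through $\mathbb{F}_p$. Hence we may use arbitrary weights $w_e\in\mathbb{F}_p$.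

The difficulty is that no hard point is available on this line. Planar duality exchanges $x$ and $y$ for planar graphs, but the graphs used for the line $x=1$ contain a subdivision of $K_p$ and are not planar. There are also no colors to serve as truth values. We use instead pairs of vertices $i,i'$, with the two states ``connected by the forest'' and ``not connected''.

\begin{example}\label{ex:test}
A connection can be enforced. Let $\alpha$ and $\beta$ be the total weights of the forests of $G$ in which $i,i'$ lie in different components and in the same component. Add a new edge $ii'$ of weight $-1$. A forest of the first kind occurs with and without the new edge, and the two contributions cancel; a forest of the second kind cannot take the new edge. So the new graph has $F=\beta$.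
\end{example}

A variable occurs in several clauses, so we also need a gadget that connects several pairs simultaneously or none of them. No graph does this forest by forest, since from a forest joining $a$ to $b$ and, in another component, $c$ to $d$ one may delete that second component's edges. The unwanted patterns must cancel modulo $p$. To organize the cancellation we record connection patterns in an algebra in which gluing graphs is multiplication.

\subsection{The forest algebra}

Let $D$ be a finite set. For a partition $\pi$ of $D$ let $\mathrm{rk}\,\pi$ be $|D|$ minus the number of blocks, and let $\pi\vee\rho$ be the finest partition coarser than both $\pi$ and $\rho$. If $\pi$ and $\rho$ are represented by forests on $D$ whose components are the blocks, with $\mathrm{rk}\,\pi$ and $\mathrm{rk}\,\rho$ edges, then the union of the two forests has the blocks of $\pi\vee\rho$ as components. Hence $\mathrm{rk}(\pi\vee\rho)\le\mathrm{rk}\,\pi+\mathrm{rk}\,\rho$, with equality exactly when the union, with common edges counted twice, has no cycle. Let $R_D$ be the $\mathbb{F}_p$-vector space with the partitions of $D$ as a basis and the bilinear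 product
\[
\pi\cdot\rho=\begin{cases}\pi\vee\rho&\text{if }\mathrm{rk}(\pi\vee\rho)=\mathrm{rk}\,\pi+\mathrm{rk}\,\rho,\\ 0&\text{otherwise.}\end{cases}
\]
In the chain $\mathrm{rk}(\pi\vee\rho\vee\tau)\le\mathrm{rk}(\pi\vee\rho)+\mathrm{rk}\,\tau\le\mathrm{rk}\,\pi+\mathrm{rk}\,\rho+\mathrm{rk}\,\tau$ both steps are equalities if and only if the ends agree. So $(\pi\rho)\tau$ equals $\pi\vee\rho\vee\tau$ if the three ranks add up to the rank of the join and $0$ otherwise. This description is symmetric, so $R_D$ is a commutative associative algebra, graded by rank, whose unit $1$ is the partition into singletons. By induction, a product of any number of partitions is their join if the ranks add up and $0$ otherwise. We write a partition by listing its blocks of size at least two, as in $ab$, $abc$ or $ab|cd$; with this notation a partition of a subset of $D$ is also a partition of $D$ of the same rank.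

For a weighted graph $\Gamma$ and a set of terminals $D\subseteq V(\Gamma)$ put
\[
[\Gamma]_D=\sum_{A\text{ forest}}w^A\,\pi_D(A)\in R_D ,
\]
where $\pi_D(A)$ is the partition of $D$ induced by the components of $A$. Two facts follow from the definition: $F(\Gamma;w)$ is the sum of the coefficients of $[\Gamma]_D$, and for $D'\subseteq D$ the element $[\Gamma]_{D'}$ is obtained from $[\Gamma]_D$ by restricting each partition to $D'$.

\begin{lemma}[Gluing]\label{lem:glue}
Let $G$ be the union of edge-disjoint weighted graphs $\Gamma_l$ with terminal sets $D_l$, where $V(\Gamma_l)\cap V(\Gamma_{l'})\subseteq D_l\cap D_{l'}$ for $l\neq l'$, and let $D=\bigcup_l D_l$. Then $[G]_D=\prod_l[\Gamma_l]_{D_l}$ in $R_D$.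
\end{lemma}

\begin{proof}
By hypothesis the sets $V(\Gamma_l)\setminus D_l$ of inner vertices are disjoint from each other and from $D$, and every edge at an inner vertex of $\Gamma_l$ belongs to $\Gamma_l$. Every forest of $G$ is a union $A=\bigcup A_l$ of forests $A_l$ of the $\Gamma_l$, in one way. Conversely, let forests $A_l$ be given. Let $\pi_l=\pi_{D_l}(A_l)$, let $b_l$ be the number of inner vertices of $\Gamma_l$, and let $n_l$ be the number of components of $A_l$ that avoid $D_l$. Counting vertices and components of $A_l$ gives $|A_l|=\mathrm{rk}\,\pi_l+b_l-n_l$. A path in $A$ can pass from one $\Gamma_l$ to another only at a common terminal, so $\pi_D(A)=\bigvee_l\pi_l$, and the components of $A$ that avoid $D$ are the components of the $A_l$ that avoid $D_l$. Therefore $r(A)=\mathrm{rk}\bigvee_l\pi_l+\sum_l(b_l-n_l)$. Now $A$ is a forest if and only if $r(A)=\sum_l|A_l|$, that is, if and only if $\mathrm{rk}\bigvee_l\pi_l=\sum_l\mathrm{rk}\,\pi_l$. So $\prod_l\pi_l$ equals $\pi_D(A)$ if $A$ is a forest and $0$ otherwise, and summing with weights proves the lemma.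
\end{proof}

\subsection{Connecting two pairs at once}

\begin{lemma}\label{lem:and}
Let $D=\{a,b,c,d\}$ and $t\in\mathbb{F}_p$. There are a weighted graph $\Gamma$ with terminal set $D$ and a constant $\kappa\neq0$ with $[\Gamma]_D=\kappa\,(1+t\cdot ab|cd)$.
\end{lemma}

\begin{proof}
The idea is to turn gluing into addition by a logarithm. The available elements then form a vector space, and unwanted terms can be subtracted.

\emph{The space $Q$.} Let $N\subset R_D$ be the span of the partitions of positive rank. Ranks are at most $3$, so $N^4=0$. For $\nu\in N$ put
\[
\exp\nu=1+\nu+\tfrac12\nu^2+\tfrac16\nu^3,\qquad\log(1+\nu)=\nu-\tfrac12\nu^2+\tfrac13\nu^3 ,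
\]
which makes sense because $p\ge5$. The power series identities $\exp(\alpha+\beta)=\exp\alpha\exp\beta$, $\log\exp\alpha=\alpha$ and $\exp\log(1+\alpha)=1+\alpha$, read modulo terms of degree at least $4$, are identities between polynomials with coefficients in $\mathbb{Z}[1/6]$, so they hold for $\alpha,\beta\in N$. Thus $\exp$ and $\log$ are mutually inverse isomorphisms between the groups $(N,+)$ and $(1+N,\cdot)$.

Let $Q$ be the set of all $\log(\kappa^{-1}[\Gamma]_D)$, where $\Gamma$ is a weighted graph with terminal set $D$ and the coefficient $\kappa$ of $1$ in $[\Gamma]_D$ is nonzero. Gluing two such graphs along $D$ multiplies the elements $[\Gamma]_D$ by Lemma~\ref{lem:glue}, and it multiplies the constants $\kappa$. So $Q$ is closed under addition. It contains $0$, from the edgeless graph, and multiplication by a scalar of $\mathbb{F}_p$ is repeated addition. Hence $Q$ is an $\mathbb{F}_p$-subspace of $N$. Put $P_1=ab|cd$, $P_2=ac|bd$, $P_3=ad|bc$. It suffices to show $P_1\in Q$: then $tP_1\in Q$, so some $\Gamma$ has $\kappa^{-1}[\Gamma]_D=\exp(tP_1)=1+tP_1$, as $P_1^2=0$.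

A basis of $N$ consists of the six pairs (rank $1$), the four triples and $P_1,P_2,P_3$ (rank $2$), and $W=abcd$ (rank $3$). Let $\mathcal{E}$ be the sum of the pairs, $\mathcal{T}$ the sum of the triples, and $P=P_1+P_2+P_3$. We put the basis elements into $Q$ one type at a time.

\emph{Pairs.} A single edge $ab$ of weight $1$ gives $1+ab$, whose logarithm is $ab$ because $(ab)^2=0$. By symmetry all pairs lie in $Q$.

\emph{Triples.} Join a new vertex to $a,b,c$ by edges of weight $1$. All $8$ edge sets are forests; the four of size at most $1$ connect no terminals. So the element is $4+\eta+abc$ with $\eta=ab+bc+ac$. Each of the six ordered products of two different pairs equals $abc$, so $\eta^2=6\,abc$, while $\eta\cdot abc=0$. The normalized logarithm is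
\[
\tfrac14\eta+\bigl(\tfrac14-\tfrac12\cdot\tfrac6{16}\bigr)abc=\tfrac14\eta+\tfrac1{16}\,abc .
\]
Hence $abc\in Q$, and by symmetry all triples lie in $Q$.

\emph{The elements $P$ and $W$.} Join a new vertex to $a,b,c,d$ by edges of weight $s$, where $s\neq0$ and $\kappa=1+4s\neq0$. The element is $\kappa+s^2\mathcal{E}+s^3\mathcal{T}+s^4W$. Each triple is the product of $6$ ordered couples of pairs and each $P_l$ of $2$, so $\mathcal{E}^2=6\mathcal{T}+2P$. A triple times a pair is $W$ for the $3$ pairs through the fourth vertex, and $P_l$ times a pair is $W$ for the $4$ pairs that join its two blocks; the other products vanish. So $\mathcal{E}\mathcal{T}=12W$, $\mathcal{E}P=12W$ and $\mathcal{E}^3=96W$. With $\rho=s^2/\kappa$, $\tau=s^3/\kappa$, $\theta=s^4/\kappa$ and $\nu=\rho\mathcal{E}+\tau\mathcal{T}+\theta W$ we have $\nu^2=\rho^2(6\mathcal{T}+2P)+24\rho\tau W$ and $\nu^3=96\rho^3W$, so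
\[
\log(1+\nu)=\rho\mathcal{E}+(\tau-3\rho^2)\mathcal{T}-\rho^2P+(\theta-12\rho\tau+32\rho^3)W .
\]
Subtract pairs and triples and divide by $\rho^2$. The coefficient of $W$ becomes
\[
\kappa-12s+\frac{32s^2}{\kappa}=\frac{(1+4s)^2-12s(1+4s)+32s^2}{1+4s}=\frac{1-4s}{1+4s},
\]
so $Q$ contains $-P+\frac{1-4s}{1+4s}W$. The choice $s=1/4$, with $\kappa=2$, gives $P\in Q$. The choice $s=-1/2$, with $\kappa=-1$, gives $-P-3W\in Q$, hence $W\in Q$.

\emph{Separating $P_1$.} A star on four leaves cannot tell the $P_l$ apart, so we use a tree that singles out the pairing $ab|cd$: new vertices $m,m'$, edges $am$, $bm$, $cm'$, $dm'$ of weight $1$, and an edge $mm'$ of weight $-1$. Again all edge sets are forests. Without $mm'$, a side connects its two terminals in one way and fails to do so in $3$ ways. With $mm'$, the terminals whose edges are chosen form one block. This gives the following coefficients.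
\begin{center}
\begin{tabular}{lccc}
partition & without $mm'$ & with $mm'$ & coefficient\\ \hline
$1$ & $9$ & $-5$ & $4$\\
$ab$, $cd$ & $3$ & $-1$ & $2$\\
$ac$, $ad$, $bc$, $bd$ & $0$ & $-1$ & $-1$\\
$P_1$ & $1$ & $0$ & $1$\\
$P_2$, $P_3$ & $0$ & $0$ & $0$
\end{tabular}
\end{center}
Divide by $\kappa=4$ and write the result as $1+\nu$. The term $\nu^3$ has rank $3$, and in $\nu^2$ the partition $P_l$ arises only from its two blocks, in either order. So in $\log(1+\nu)$ the coefficient of $P_1$ is $\frac14-\frac12\cdot2\cdot\frac12\cdot\frac12=0$, and those of $P_2$ and $P_3$ are $0-\frac12\cdot2\cdot\frac1{16}=-\frac1{16}$. All other terms are pairs, triples and $W$, which lie in $Q$. Hence $P_2+P_3\in Q$, and $P_1=P-(P_2+P_3)\in Q$.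
\end{proof}

\subsection{Encoding a formula}

For a finite index set $I$ let $D_I$ consist of $2|I|$ vertices $i,i'$ ($i\in I$), and let $\varepsilon_i\in R_{D_I}$ be the rank-one partition $ii'$. Then $\varepsilon_i^2=0$, and for $J\subseteq I$ the monomial $\varepsilon_J=\prod_{i\in J}\varepsilon_i$ is the partition with blocks $ii'$, $i\in J$. These are distinct basis elements, and $\varepsilon_J\varepsilon_{J'}$ is $\varepsilon_{J\cup J'}$ if $J\cap J'=\emptyset$ and $0$ otherwise. Call an element of $R_{D_I}$ \emph{realizable} if a nonzero multiple of it equals $[\Gamma]_{D_I}$ for some weighted graph $\Gamma$. By Lemma~\ref{lem:glue}, applied to graphs with disjoint sets of inner vertices, products of realizable elements are realizable.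

\begin{lemma}\label{lem:mono}
For $t\in\mathbb{F}_p$ and $1\le|I|\le3$ the element $1+t\varepsilon_I\in R_{D_I}$ is realizable.
\end{lemma}

\begin{proof}
For $I=\{i\}$ take an edge $ii'$ of weight $t$, and for $|I|=2$ use Lemma~\ref{lem:and}. Let $I=\{i,j,k\}$ and let $e_1,e_2,e_3$ be the elementary symmetric polynomials in $\varepsilon_i,\varepsilon_j,\varepsilon_k$. From $\varepsilon_l^2=0$ we get $e_1^2=2e_2$, $e_1e_2=3e_3$ and $e_1e_3=e_2^2=e_2e_3=0$.

Products of the elements already available cannot produce a new term of degree $3$, so we pass through an auxiliary pair $m,m'$, which acts as a resource that can be used only once. Since $\varepsilon_m^2=0$,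
\[
(1+\varepsilon_m\varepsilon_i)(1+\varepsilon_m\varepsilon_j)(1+\varepsilon_m\varepsilon_k)=1+\varepsilon_me_1 ,
\]
and this is realizable on $D_{I\cup\{m\}}$. Regarding $m,m'$ as inner vertices restricts the partitions to $D_I$, which shows that $1+e_1$ is realizable. Now cancel the terms of degree $1$ and $2$. Three edges of weight $-1$ realize $(1-\varepsilon_i)(1-\varepsilon_j)(1-\varepsilon_k)=1-e_1+e_2-e_3$, and
\[
(1+e_1)(1-e_1+e_2-e_3)=1+(e_2-e_1^2)+(e_1e_2-e_3)=1-e_2+2e_3 .
\]
Further, $(1+\varepsilon_i\varepsilon_j)(1+\varepsilon_j\varepsilon_k)(1+\varepsilon_i\varepsilon_k)=1+e_2$ is realizable, and $(1-e_2+2e_3)(1+e_2)=1+2e_3$. Finally $(1+2e_3)^r=1+2re_3$, and $2r$ runs through $\mathbb{F}_p$.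
\end{proof}

For each size of $I$ and each $t$ we fix one realizing graph and its constant.

\begin{proposition}\label{prop:forest}
Every point $(x,1)$ with $x\neq1$ is $p$-hard.
\end{proposition}

\begin{proof}
By \eqref{eq:TF} and the simulation of weights by parallel edges, it suffices to construct from a $2$-CNF $\psi$ a weighted graph $G$ and $\kappa\neq0$ with $F(G;w)=\kappa\cdot\#\psi$.

\emph{Bounding the occurrences.} Lemma~\ref{lem:mono} provides monomials of degree at most $3$, so each variable should occur rarely. Replace a variable with $k$ occurrences by $k'=\max(k,2)$ copies $v_1,\dots,v_{k'}$, use a different copy in each occurrence, and add the clauses $(\neg v_l\vee v_{l+1})$ with indices modulo $k'$. These clauses form a cycle of implications and force all copies to be equal, so the new formula $\varphi$ has $\#\varphi=\#\psi$. Each clause of $\varphi$ has two literals. Each variable $v$ of $\varphi$ occurs once positively and once negatively in its cycle and at most once elsewhere, so the sets $O^+(v)$ and $O^-(v)$ of its positive and negative occurrences satisfy $1\le|O^\pm(v)|\le2$.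

\emph{Variables and clauses.} Let $I$ consist of all occurrences of literals in $\varphi$ and one further index for each variable $v$, whose generator $\varepsilon$ we write as $\delta_v$. For a variable $v$, and for a clause $C$ with occurrences $o,o'$, put
\begin{align*}
\Phi_v&=(1+\delta_v\varepsilon_{O^+(v)})(1+\delta_v\varepsilon_{O^-(v)})=1+\delta_v\varepsilon_{O^+(v)}+\delta_v\varepsilon_{O^-(v)},\\
\Psi_C&=(1+\varepsilon_o)(1+\varepsilon_{o'})(1-\varepsilon_o\varepsilon_{o'})=1+\varepsilon_o+\varepsilon_{o'} .
\end{align*}
Every factor in these two products is covered by Lemma~\ref{lem:mono}. The element $\Phi_v$ connects the pairs of all positive or of all negative occurrences of $v$, using up $\delta_v$, or does nothing; the element $\Psi_C$ connects at most one of the two pairs of $C$.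

The coefficient of $\varepsilon_I$ in $\Pi=\prod_v\Phi_v\prod_C\Psi_C$ is the number of ways to choose one term from each $\Phi_v$ and each $\Psi_C$ so that every index in $I$ is used exactly once. The generator $\delta_v$ appears only in $\Phi_v$, so for each $v$ we must choose $\delta_v\varepsilon_{O^+(v)}$, read as ``$v$ is true'', or $\delta_v\varepsilon_{O^-(v)}$, read as ``$v$ is false''. These choices amount to an assignment, and they use exactly the occurrences of true literals. Each clause $C$ must then supply exactly its occurrences of false literals. If there are at most one of these, $\Psi_C$ does so in exactly one way; if both are false, it cannot. So the coefficient of $\varepsilon_I$ in $\Pi$ is $\#\varphi$.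

\emph{Extracting the coefficient.} As in Example~\ref{ex:test}, add an edge $ii'$ of weight $-1$ for each $i\in I$, that is, multiply by $\prod_{i\in I}(1-\varepsilon_i)$. The element $\Pi$ is a linear combination of monomials $\varepsilon_J$, and
\[
\varepsilon_J\prod_{i\in I}(1-\varepsilon_i)=\varepsilon_J\prod_{i\notin J}(1-\varepsilon_i)
\]
has coefficient sum $\sum_{L\subseteq I\setminus J}(-1)^{|L|}$, which is $1$ if $J=I$ and $0$ otherwise. So the coefficient sum of $\Pi\cdot\prod_{i\in I}(1-\varepsilon_i)$ is $\#\varphi$.

Let $G$ be the union of the fixed graphs for all the factors above, glued along $D_I$ with disjoint inner vertices, and let $\kappa\neq0$ be the product of their constants. By Lemma~\ref{lem:glue}, $[G]_{D_I}=\kappa\,\Pi\cdot\prod_{i\in I}(1-\varepsilon_i)$, and taking the coefficient sum gives $F(G;w)=\kappa\cdot\#\psi$. The number of factors is linear in the size of $\psi$ and each has a graph of bounded size. The reduction only assembles $G$ and multiplies the constants; it performs no computation in $R_{D_I}$, so it runs in polynomial time.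
\end{proof}

With Propositions~\ref{prop:seeds}, \ref{prop:generic}, \ref{prop:ising} and~\ref{prop:forest} and Lemma~\ref{lem:vv}, the proof of Theorem~\ref{thm:main} is complete.

\begin{thebibliography}{9}

\bibitem{GP}
\emph{Graph polynomials and the discrete Fourier transform},
\texttt{https://typeset.io/\allowbreak pdf/\allowbreak graph-\allowbreak polynomials-\allowbreak and-\allowbreak the-\allowbreak discrete-\allowbreak fourier-\allowbreak transform-\allowbreak 4uxjphrsby.pdf}

\end{thebibliography}
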